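# Paths in the numerical range of a Banach space operator

## 1. A bow tie: one matrix in the sup norm

Take $\mathcal X=\mathbb C^2$ with the norm $\|(a,b)\|=\max(|a|,|b|)$. A linear functional is a pair $f=(f_1,f_2)$ acting by $f(a,b)=f_1a+f_2b$, and its norm is $|f_1|+|f_2|$. Consider
$$T=\begin{pmatrix}1&\tfrac12\\ \tfrac12&-1\end{pmatrix}.$$
For every unit vector $x$ and every norm-one functional $f$ with $f(x)=1$, compute the number $f(Tx)$. Which set of complex numbers do we get?

First we list the pairs $(x,f)$. Let $x=(a,b)$ have norm $1$.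

* If $|a|=1>|b|$, then $1=f_1a+f_2b\le|f_1|+|f_2||b|$, while $|f_1|+|f_2|=1$. This forces $f_2=0$ and $f_1=\bar a$.
* If $|b|=1>|a|$, then in the same way $f=(0,\bar b)$.
* If $|a|=|b|=1$, then $f_1a+f_2b=1=|f_1a|+|f_2b|$ forces $f_1a\ge0$ and $f_2b\ge 0$. So $f=(s\bar a,(1-s)\bar b)$ with $s\in[0,1]$, and every such $s$ is allowed.

Now we compute. In the first case $f(Tx)=\bar a(a+\frac12b)=1+\frac12\bar ab$, and these numbers fill the open disc with center $1$ and radius $\frac12$. In the second case we get $-1+\frac12\bar ba$, the open disc with center $-1$ and radius $\frac12$. In the third case write $u=\bar ab=e^{i\theta}$. Then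
$$f(Tx)=s\bigl(1+\tfrac12u\bigr)+(1-s)\bigl(-1+\tfrac12\bar u\bigr),$$
so each $u$ contributes a segment from a point of one boundary circle to a point of the other. With $\sigma=2s-1\in[-1,1]$ this is $\sigma+\frac12\cos\theta+\frac i2\sigma\sin\theta$.

The set is therefore two closed discs together with a family of segments between them. It is not convex. It contains $1+\frac i2$ (take $s=1$, $u=i$) and $-1+\frac i2$ (take $s=0$, $u=-i$). It does not contain their midpoint $\frac i2$: the discs have no point with real part $0$, and on the segments real part $0$ means $\sigma=-\frac12\cos\theta$, so the imaginary part is $-\frac14\cos\theta\sin\theta$, of modulus at most $\frac18$. The picture is a bow tie, wide at both ends and narrow in the middle.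

Any two of its points can nevertheless be joined by a path inside it. Look at how one crosses from the right disc to the left one. The vector $x=(a,b)$ with $|a|=|b|=1$ stands still while the functional turns from $(\bar a,0)$ to $(0,\bar b)$. The unit sphere has corners, and at a corner the path has to wait for $f$.

In two dimensions we can see all the corners. In a general Banach space the unit sphere may be far more complicated. Is there always a path?

## 2. Numerical range, the statements, and what they rest on

Throughout, $\mathcal X$ is a complex Banach space with dual $\mathcal X^*$, and $\mathcal L(\mathcal X)$ is the algebra of bounded linear operators on $\mathcal X$.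

**Definition.** Put
$$\Pi=\Pi(\mathcal X)=\{(x,f)\in\mathcal X\times\mathcal X^*:\ \|f\|=f(x)=\|x\|=1\}.$$
The (spatial) numerical range of $T\in\mathcal L(\mathcal X)$ is $V(T)=\{f(Tx):(x,f)\in\Pi\}$.

The bow tie of Section 1 is such a $V(T)$. By Hahn–Banach every unit vector $x$ belongs to at least one pair $(x,f)\in\Pi$. We have $|f(Tx)|\le\|T\|$, so $V(T)$ is bounded. For $\alpha,\lambda\in\mathbb C$, $V(\alpha T)=\alpha V(T)$ and $V(T-\lambda I)=V(T)-\lambda$, because $f(x)=1$ on $\Pi$. If $\mathcal X=\{0\}$, then $\Pi=\emptyset$ and there is nothing to discuss, so we assume $\mathcal X\ne\{0\}$.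

It is known that $V(T)$ need not be convex, as we have just seen, and that it is always connected, because $\Pi$ is connected. The paper "Numerical Ranges of Conjugations and Antilinear Operators on a Banach Space" is the source of the question whether $V(T)$ is always path-connected. We shall prove that it is.

**Theorem A.** $V(T)$ is path-connected for every complex Banach space $\mathcal X$ and every $T\in\mathcal L(\mathcal X)$.

**Theorem B.** (i) If $\mathcal X$ is separable, then $\Pi$ is path-connected in the topology norm $\times$ weak\*. (ii) For arbitrary $\mathcal X$ and any finite or infinite sequence of norm-continuous (not necessarily linear) maps $T_1,T_2,\dots$ from the unit sphere of $\mathcal X$ to $\mathcal X$, the joint numerical range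
$$\{(f(T_kx))_k:(x,f)\in\Pi\}$$
is path-connected in the product topology.

**Theorem C.** Any two points of $V(T)$ are joined by a Lipschitz curve inside $V(T)$ of length at most $C\inf_{\lambda\in\mathbb C}\|T-\lambda I\|$, where $C=3\cdot10^5$ is an absolute constant (not optimized). Consequently, any two points of $V(T)$ are joined inside $V(T)$ by a curve of length at most $e\,C\operatorname{diam}V(T)$.

A small example of a joint numerical range: let $\mathcal X=\mathbb C$, $T_1x=x$ and $T_2x=\operatorname{Re}x$ for $|x|=1$. The only functional paired with $x=e^{i\theta}$ is multiplication by $\bar x$. So the joint numerical range is the set of all $(1,e^{-i\theta}\cos\theta)=(1,\frac12+\frac12e^{-2i\theta})$, and its second coordinate runs through a circle.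

We use the following standard facts. The Hahn–Banach theorem extends a functional from a subspace without increasing its norm. The Riesz theorem represents the bounded linear functionals on a complex Hilbert space $H$ as $v\mapsto\langle v,p\rangle$; our inner products are linear in the first variable. A net $g_\alpha$ in $Y^*$ converges weak\* to $g$ if $g_\alpha(y)\to g(y)$ for each $y\in Y$, and for a bounded sequence it is enough to check this on a dense set of $y$. In Section 3 only, we use the weak\* compactness of the dual ball (Banach–Alaoglu).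

## 3. Smooth norms, and where lifting a path of vectors breaks

A natural plan is to take a path $x(t)$ in the unit sphere and, for each $t$, a functional $f(t)$ with $(x(t),f(t))\in\Pi$, hoping that $f(t)(Tx(t))$ is continuous. Two remarks show how far this goes.

The unit sphere of $\mathcal X$ is path-connected. Given unit vectors $x_0\ne x_1$, the vector $x_0+\zeta(x_1-x_0)$ vanishes for at most one $\zeta\in\mathbb C$, and that $\zeta$ is neither $0$ nor $1$. The complex plane without one point is path-connected. So we may travel from $\zeta=0$ to $\zeta=1$ avoiding the bad point, and normalize.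

Suppose now that each unit vector $x$ has only one functional $f_x$ with $(x,f_x)\in\Pi$; in this case the norm is called smooth. A Hilbert space is an example, with $f_x=\langle\cdot,x\rangle$. Then $x\mapsto f_x$ is norm-to-weak\* continuous. Indeed, let $x_n\to x$ and suppose $|f_{x_n}(y)-f_x(y)|\ge\varepsilon>0$ for some $y$ and all $n$ in a subsequence. That subsequence has a weak\* cluster point $f'$ with $\|f'\|\le1$. Since $|f_{x_n}(x)-1|=|f_{x_n}(x-x_n)|\to0$, we get $f'(x)=1$, so $f'=f_x$ by uniqueness. But $|f'(y)-f_x(y)|\ge\varepsilon$, a contradiction. Along a path $x(t)$ we then have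
$$|f_{x(s)}(Tx(s))-f_{x(t)}(Tx(t))|\le\|Tx(s)-Tx(t)\|+|(f_{x(s)}-f_{x(t)})(Tx(t))|\to0\quad(s\to t),$$
so $V(T)$ is path-connected. Note that weak\* continuity of $f$ was enough.

With corners the plan fails at the lifting step, already in the space of Section 1. Let $x(0)=(1,1)$ and
$$x(t)=\frac{(1,\,1+t\sin(1/t))}{\max(1,\,1+t\sin(1/t))}\qquad(0<t\le\tfrac12).$$
This is a continuous path in the unit sphere. When $\sin(1/t)>0$ the second coordinate is the larger one, and the only available functional is $(0,1)$. When $\sin(1/t)<0$ the only one is $(1,0)$. As $t\downarrow0$ both cases occur infinitely often, so no choice of $f(t)$ has a limit. Waiting does not help: if we travel along this path to $t=0$ at any pace, we pass through all small values of $t$, and $f$ must keep jumping between $(1,0)$ and $(0,1)$.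

Here a better path of vectors is easy to find. In general we have no rule for choosing one. So the vector must not be chosen first: the pair $(x,f)$ has to move as a single object.

## 4. Opening the corners: adding the functional to the vector

Here is a way to move pairs, first on the real line. The function $|u|$ has slope $-1$ for $u<0$, slope $1$ for $u>0$, and all slopes in $[-1,1]$ at the corner $u=0$. Consider the graph of pairs
$$G=\{(u,p):\ p=\operatorname{sign}u\ \text{if }u\ne0,\quad p\in[-1,1]\ \text{if }u=0\}$$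
and map it to $\mathbb R$ by $(u,p)\mapsto u+p$. The part $u>0$ goes onto $(1,\infty)$, the part $u<0$ onto $(-\infty,-1)$, and the vertical piece over $0$ onto $[-1,1]$. This is a bijection. The inverse sends $w$ to $u=0$, $p=w$ if $|w|\le1$, and to $p=\operatorname{sign}w$, $u=w-p$ otherwise. Both coordinates are continuous in $w$. In the sum, the corner has been opened into an interval.

The same thing happens for the corner of Section 1. For $h=(a,b)\in\mathbb C^2$ consider the functionals $g$ with $g(h)=\|h\|^2=\|g\|^2$, where $\|\cdot\|$ is the sup norm and its dual norm; these are the earlier functionals rescaled. Identify $g=(g_1,g_2)$ with the vector $p=(\bar g_1,\bar g_2)$, and let $w=h+p$.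

* If $|a|>|b|$, then $p=(a,0)$ and $w=(2a,b)$. Such $w$ fill the region $|w_1|>2|w_2|$.
* If $|b|>|a|$, then $w=(a,2b)$. Such $w$ fill the region $|w_2|>2|w_1|$.
* If $|a|=|b|=r>0$, then $p=(sa,(1-s)b)$ and $w=((1+s)a,(2-s)b)$. So $|w_1|+|w_2|=3r$, and $|w_1|/|w_2|$ runs through $[\frac12,2]$ as $s$ runs through $[0,1]$. These $w$ fill the remaining wedge, apart from $w=0$, which comes from $h=0$, $g=0$.

Again $w$ determines the pair: in the wedge, $r=\frac13(|w_1|+|w_2|)$, $s=|w_1|/r-1$, and $a,b$ have the phases of $w_1,w_2$. On the segment $w=(1+s,2-s)$, $0\le s\le1$, the vector $h=(1,1)$ stands still and the functional $g=(s,1-s)$ turns. A straight line in $w$ does the waiting for us.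

Both examples are instances of Minty's parametrization. For a continuous convex function $\varphi$ on a Hilbert space $H$, a subgradient of $\varphi$ at $h$ is a vector $p$ with $\varphi(u)-\varphi(h)\ge\operatorname{Re}\langle u-h,p\rangle$ for all $u$, and the graph $\{(h,p):p\text{ is a subgradient at }h\}$ is homeomorphic to $H$ through $(h,p)\mapsto h+p$. In the examples, $\varphi$ is $|u|$ and $\frac12\max(|a|,|b|)^2$. We shall prove directly the instance we need.

In a Banach space $Y$ the sum of a vector and a functional makes no sense. So we bring in a Hilbert space $H$ and an operator $S:H\to Y$ with dense range, and pull the function $\frac12\|\cdot\|^2$ back to $\varphi(u)=\frac12\|Su\|^2$. Its subgradients turn out to be the vectors $S^*g$, where $g$ is a rescaled support functional at $Sh$. Such an $S$ exists when $Y$ is separable, and we shall see that separable $Y$ suffices.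

## 5. The pairs over a Hilbert space are a copy of that space

Let $Y\ne\{0\}$ be a complex Banach space, $H$ a complex Hilbert space, and $S:H\to Y$ a bounded linear operator with dense range.

**Definition.** For $g\in Y^*$ let $S^*g\in H$ be the Riesz vector with
$$\langle v,S^*g\rangle=g(Sv)\qquad(v\in H).$$
For $y\in Y$ put $J(y)=\{g\in Y^*: g(y)=\|g\|^2=\|y\|^2\}$, and let
$$\Gamma=\{(h,g)\in H\times Y^*:\ g\in J(Sh)\}.$$

The map $S^*$ is additive and conjugate-linear: $S^*(\alpha g)=\bar\alpha S^*g$. Also $\|S^*\|=\|S\|$, since both equal the supremum of $|g(Sv)|$ over $\|v\|\le1$, $\|g\|\le1$. If $S^*g=0$, then $g$ vanishes on the dense set $S(H)$, so $g=0$; thus $S^*$ is injective. In the $\mathbb C^2$ example of Section 4, $H=\mathbb C^2$ has the Euclidean norm, $Y=\mathbb C^2$ the sup norm, $S$ is the identity map, $S^*g=(\bar g_1,\bar g_2)$, and $J(1,1)=\{(s,1-s):0\le s\le1\}$. If $Y=\mathbb C$, then $J(y)$ consists of multiplication by $\bar y$. Always $J(0)=\{0\}$, and for $\|y\|=1$ we have $g\in J(y)$ exactly when $(y,g)\in\Pi(Y)$.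

**Lemma 1.** The map $(h,g)\mapsto h+S^*g$ is a bijection $\Gamma\to H$. Write its inverse as $w\mapsto(h(w),g(w))$ and put $p(w)=S^*g(w)=w-h(w)$. Then:

(a) $\|h(w)-h(w')\|^2+\|p(w)-p(w')\|^2\le\|w-w'\|^2$ for all $w,w'\in H$;

(b) $w\mapsto g(w)$ is continuous from the norm of $H$ to the weak\* topology of $Y^*$;

(c) $Sh(w)=0$ if and only if $w\in\ker S$.

**Step 1: monotonicity, which gives injectivity and will give (a).** We show that two pairs cannot have nearby sums unless they are themselves close. Let $(h,g),(h',g')\in\Gamma$. By the definition of $S^*$,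
$$\operatorname{Re}\langle h-h',S^*g-S^*g'\rangle=\operatorname{Re}(g-g')(Sh-Sh')=\|Sh\|^2+\|Sh'\|^2-\operatorname{Re}g(Sh')-\operatorname{Re}g'(Sh).$$
Since $\|g\|=\|Sh\|$ and $\|g'\|=\|Sh'\|$, each of the last two terms is at least $-\|Sh\|\|Sh'\|$. So the whole expression is at least $(\|Sh\|-\|Sh'\|)^2\ge0$. Put $w=h+S^*g$ and $w'=h'+S^*g'$. Then
$$\|w-w'\|^2=\|h-h'\|^2+\|S^*g-S^*g'\|^2+2\operatorname{Re}\langle h-h',S^*g-S^*g'\rangle\ge\|h-h'\|^2+\|S^*g-S^*g'\|^2.\tag{1}$$
If $w=w'$, then $h=h'$ and $S^*g=S^*g'$, and $g=g'$ because $S^*$ is injective. So the map is injective. Once it is known to be surjective, (1) is exactly (a).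

**Step 2: a minimizer.** Given $w\in H$ we must split it as $h+S^*g$ with $g\in J(Sh)$. This step produces $h$. Let
$$\varphi(u)=\tfrac12\|Su\|^2,\qquad\Phi(u)=\varphi(u)+\tfrac12\|u-w\|^2 .$$
The function $\varphi$ is continuous. It is convex, since $u\mapsto\|Su\|$ is convex and nonnegative and $r\mapsto\frac12r^2$ is convex and increasing on $[0,\infty)$. The parallelogram law gives
$$\tfrac12\bigl\|\tfrac{u+v}2-w\bigr\|^2=\tfrac14\|u-w\|^2+\tfrac14\|v-w\|^2-\tfrac18\|u-v\|^2,$$
and adding the convexity inequality for $\varphi$ we get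
$$\Phi\bigl(\tfrac{u+v}2\bigr)\le\tfrac12\Phi(u)+\tfrac12\Phi(v)-\tfrac18\|u-v\|^2.$$
Let $m=\inf\Phi\ge0$ and let $\Phi(u_n)\to m$. The left side is at least $m$, so $\frac18\|u_k-u_n\|^2\le\frac12(\Phi(u_k)-m)+\frac12(\Phi(u_n)-m)\to0$ as $k,n\to\infty$. Thus $(u_n)$ is Cauchy, and by continuity its limit $h$ is a minimizer of $\Phi$. Put $p=w-h$.

**Step 3: $p$ is a subgradient of $\varphi$ at $h$.** This turns minimality into an inequality that we can test with chosen vectors. Let $u\in H$ and $0<t<1$. Compare $\Phi(h)$ with $\Phi$ at $(1-t)h+tu=h+t(u-h)$, using convexity of $\varphi$ and expanding the square: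
$$\varphi(h)+\tfrac12\|h-w\|^2\le(1-t)\varphi(h)+t\varphi(u)+\tfrac12\|h-w\|^2+t\operatorname{Re}\langle u-h,h-w\rangle+\tfrac{t^2}2\|u-h\|^2.$$
Cancel, divide by $t$, let $t\downarrow0$, and use $h-w=-p$:
$$\varphi(u)-\varphi(h)\ge\operatorname{Re}\langle u-h,p\rangle\qquad(u\in H).\tag{2}$$

**Step 4: $p$ comes from a functional on $Y$.** We want $g\in Y^*$ with $S^*g=p$ and $\|g\|\le\|Sh\|$. Put $u=h+tv$ with $t>0$ in (2):
$$t\operatorname{Re}\langle v,p\rangle\le\tfrac12\bigl(\|Sh\|+t\|Sv\|\bigr)^2-\tfrac12\|Sh\|^2=t\|Sh\|\|Sv\|+\tfrac{t^2}2\|Sv\|^2.$$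
Divide by $t$ and let $t\downarrow0$: $\operatorname{Re}\langle v,p\rangle\le\|Sh\|\|Sv\|$. Replacing $v$ by unimodular multiples of $v$ does not change the right side, so
$$|\langle v,p\rangle|\le\|Sh\|\,\|Sv\|\qquad(v\in H).\tag{3}$$
If $Sv=Sv'$, then (3) applied to $v-v'$ gives $\langle v,p\rangle=\langle v',p\rangle$. Hence $Sv\mapsto\langle v,p\rangle$ is a well-defined linear functional on $S(H)$, bounded by $\|Sh\|$. As $S(H)$ is dense, it extends uniquely to some $g\in Y^*$ with $\|g\|\le\|Sh\|$. By construction $g(Sv)=\langle v,p\rangle$ for all $v$, that is, $S^*g=p$.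

**Step 5: $g\in J(Sh)$.** It remains to see that $g$ attains its largest possible value at $Sh$. Put $u=(1-t)h$, $0<t<1$, in (2):
$$\tfrac12\bigl((1-t)^2-1\bigr)\|Sh\|^2\ge-t\operatorname{Re}\langle h,p\rangle=-t\operatorname{Re}g(Sh).$$
Divide by $t$ and let $t\downarrow0$: $\operatorname{Re}g(Sh)\ge\|Sh\|^2$. On the other hand $|g(Sh)|\le\|g\|\|Sh\|\le\|Sh\|^2$. So $g(Sh)=\|Sh\|^2=\|g\|\|Sh\|$. If $Sh\ne0$, this gives $\|g\|=\|Sh\|$; if $Sh=0$, then $\|g\|\le\|Sh\|=0$. In both cases $g\in J(Sh)$. Thus $(h,g)\in\Gamma$ and $h+S^*g=h+p=w$. The map is surjective, and (a) is proved.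

**Step 6: proof of (b).** Since $H$ is metric, sequences suffice. Let $w_n\to w$. By (a), $h(w_n)\to h(w)$ and $p(w_n)\to p(w)$. For $v\in H$, $g(w_n)(Sv)=\langle v,p(w_n)\rangle\to\langle v,p(w)\rangle=g(w)(Sv)$. So $g(w_n)(y)\to g(w)(y)$ for all $y$ in the dense set $S(H)$. The norms $\|g(w_n)\|=\|Sh(w_n)\|$ are bounded, and therefore $g(w_n)\to g(w)$ weak\*.

**Step 7: proof of (c).** This says which $w$ must be avoided when we normalize. If $Sh(w)=0$, then $g(w)\in J(0)=\{0\}$, so $w=h(w)+0\in\ker S$. Conversely, if $w\in\ker S$, then $(w,0)\in\Gamma$ and its image is $w$. So $h(w)=w$ and $Sh(w)=0$. $\square$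

## 6. Joining pairs in a separable space

**Lemma 2.** Let $Y\ne\{0\}$ be separable and $(x_0,f_0),(x_1,f_1)\in\Pi(Y)$. There is a path $t\mapsto(x(t),f(t))\in\Pi(Y)$, $t\in[0,1]$, joining them, with $x(\cdot)$ norm continuous and $f(\cdot)$ weak\* continuous.

**Step 1: an operator $S$ that reaches both endpoints.** Choose a sequence $(z_n)_{n\ge0}$ that is dense in the closed unit ball of $Y$, with $z_0=x_0$ and $z_1=x_1$. Let $H=\ell^2$ with its standard basis $(e_n)_{n\ge0}$, and
$$S(a)=\sum_{n\ge0}2^{-n}a_nz_n .$$
By Cauchy–Schwarz $\|S(a)\|\le\bigl(\sum_n4^{-n}\bigr)^{1/2}\|a\|$, so $S$ is bounded. Its range contains the span of the $z_n$ and is dense. With $h_0=e_0$ and $h_1=2e_1$ we have $Sh_i=x_i$. Since $\|x_i\|=1$, $f_i\in J(x_i)$, so $(h_i,f_i)\in\Gamma$. Put $w_i=h_i+S^*f_i$. Then $h(w_i)=h_i$ and $g(w_i)=f_i$. As $Sh(w_i)=x_i\ne0$, Lemma 1(c) gives $w_i\notin\ker S$.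

**Step 2: a path in $H$ that avoids $\ker S$.** Let $Z=\{\zeta\in\mathbb C:w_0+\zeta(w_1-w_0)\in\ker S\}$. If $Z$ had two elements $\zeta\ne\zeta'$, then $(\zeta-\zeta')(w_1-w_0)\in\ker S$, hence $w_1-w_0\in\ker S$, hence $w_0\in\ker S$, which is false. So $Z$ has at most one element, and it contains neither $0$ nor $1$. The set $\mathbb C\setminus Z$ is path-connected, so there is a path $\zeta(t)$ in it from $0$ to $1$. Put $w(t)=w_0+\zeta(t)(w_1-w_0)$, a path in $H\setminus\ker S$ from $w_0$ to $w_1$.

**Step 3: normalization.** By Lemma 1(c), $Sh(w(t))\ne0$ for all $t$. Define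
$$x(t)=\frac{Sh(w(t))}{\|Sh(w(t))\|},\qquad f(t)=\frac{g(w(t))}{\|Sh(w(t))\|}.$$
Since $g(w(t))\in J(Sh(w(t)))$, we have $\|x(t)\|=\|f(t)\|=f(t)(x(t))=1$. By Lemma 1(a), $h(w(t))$ is norm continuous in $t$, so $x(\cdot)$ and the positive number $\|Sh(w(t))\|$ are continuous. By Lemma 1(b), $f(\cdot)$ is weak\* continuous. At $t=i\in\{0,1\}$ we get $(x_i,f_i)$, because $\|Sh_i\|=\|x_i\|=1$. $\square$

The detour in the complex plane can be necessary. Let $Y=\mathbb C$ and $x_1=-x_0$. Then $f_i$ is multiplication by $\bar x_i$, and $S^*f_i$ has coordinates $2^{-n}\,\overline{z_n}\,x_i$ (check: $\langle a,S^*f_i\rangle=\sum_n2^{-n}a_nz_n\bar x_i=f_i(Sa)$). So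
$$Sw_i=x_i+SS^*f_i=\Bigl(1+\sum_n4^{-n}|z_n|^2\Bigr)x_i ,$$
hence $Sw_1=-Sw_0$, and the midpoint of the straight segment from $w_0$ to $w_1$ lies in $\ker S$.

## 7. From separable spaces to all spaces

**Proof of Theorem A.** Let $\lambda_i=f_i(Tx_i)$ with $(x_i,f_i)\in\Pi$, $i=0,1$, be two points of $V(T)$.

**Step 1: a separable invariant subspace.** We need a separable space that sees both pairs and on which $T$ acts. Let $Y$ be the closed linear span of $\{T^nx_i:n\ge0,\ i=0,1\}$. It is the closed span of a countable set, so it is separable. The operator $T$ maps this set into itself, so $TY\subset Y$ by linearity and continuity. The restriction $f_i|_Y$ has norm at most $1$ and takes the value $1$ at the unit vector $x_i\in Y$. Hence $(x_i,f_i|_Y)\in\Pi(Y)$.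

**Step 2: a continuous curve of values.** Take from Lemma 2 a path $(x(t),g(t))$ in $\Pi(Y)$ from $(x_0,f_0|_Y)$ to $(x_1,f_1|_Y)$, and put $\lambda(t)=g(t)(Tx(t))$. This is meaningful because $Tx(t)\in Y$. Since $\|g(s)\|=1$,
$$|\lambda(s)-\lambda(t)|\le\|Tx(s)-Tx(t)\|+|(g(s)-g(t))(Tx(t))|\to0\qquad(s\to t).\tag{4}$$
The first term is handled by norm continuity of $x(\cdot)$, the second by weak\* continuity of $g(\cdot)$ at the fixed vector $Tx(t)$.

**Step 3: the values lie in $V(T)$.** By Hahn–Banach, each $g(t)$ extends to $\tilde f_t\in\mathcal X^*$ with $\|\tilde f_t\|=1$. Then $(x(t),\tilde f_t)\in\Pi(\mathcal X)$ and $\lambda(t)=\tilde f_t(Tx(t))\in V(T)$. The extensions need not depend continuously on $t$: they serve only to certify membership, and the number $\lambda(t)$ does not depend on the extension. Finally $\lambda(0)=\lambda_0$ and $\lambda(1)=\lambda_1$. $\blacksquare$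

**Proof of Theorem B.** Part (i) is Lemma 2 with $Y=\mathcal X$. For part (ii), let $(x_i,f_i)\in\Pi$, $i=0,1$, give two points of the joint numerical range. Write $S_Z$ for the unit sphere of a subspace $Z$.

**Step 1: a separable subspace $Y$ with $T_k(S_Y)\subset Y$ for all $k$.** The maps are not linear, so we close up repeatedly. Let $Y_0=\operatorname{span}\{x_0,x_1\}$, let $Y_{n+1}$ be the closed span of $Y_n\cup\bigcup_kT_k(S_{Y_n})$, and let $Y=\overline{\bigcup_nY_n}$. If $Y_n$ is separable, so is $S_{Y_n}$, and so is each continuous image $T_k(S_{Y_n})$. There are countably many $k$, so $Y_{n+1}$ is separable. Hence $Y$ is separable. It is a closed subspace, because the $Y_n$ increase.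

Let $y\in S_Y$. There are $y_m\in\bigcup_nY_n$ with $y_m\to y$. For large $m$ they are nonzero, and $y_m/\|y_m\|\to y$. So $\bigcup_nS_{Y_n}$ is dense in $S_Y$. For each $m$, $T_k(y_m/\|y_m\|)$ lies in some $Y_{n+1}\subset Y$. By continuity of $T_k$ and closedness of $Y$, $T_ky\in Y$.

**Step 2: the path.** As before $(x_i,f_i|_Y)\in\Pi(Y)$. Take the path $(x(t),g(t))$ of Lemma 2 in $\Pi(Y)$ joining them. The estimate (4), with $T$ replaced by $T_k$, uses only the continuity of $T_k$ on the unit sphere and $T_kx(t)\in Y$. So each coordinate $g(t)(T_kx(t))$ is continuous in $t$, which is continuity in the product topology. Extending each $g(t)$ by Hahn–Banach to a norm-one functional on $\mathcal X$ shows that the path lies in the joint numerical range. $\blacksquare$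

## 8. Controlling the length of the path

The path of Theorem A is only continuous. To bound its length we need $g(TSh)$ to depend on $w$ in a Lipschitz way. Lemma 1(a) gives Lipschitz control of $h$ and of $p=S^*g$, that is, of $g$ on vectors $Sv$ with $\|v\|$ bounded. With the $S$ of Lemma 2, the vector $TSh$ need not lie in $S(H)$, and (b) gives no rate. The remedy is to build $S$ from the orbits $T^nx_i$, so that $TS=SR$ for a bounded operator $R$ on $H$. Then $g(TSh)=g(SRh)=\langle Rh,p\rangle$, and (a) applies.

**Proof of Theorem C, first statement.**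

**Step 1: reduction to $\|T\|\le1$.** If $T$ is a scalar multiple of $I$, then $V(T)$ is one point, and the constant curve works. We claim that it is otherwise enough to prove:

$$\textit{if }\|T\|\le1,\textit{ any two points of }V(T)\textit{ are joined in }V(T)\textit{ by a Lipschitz curve of length at most }278850.\tag{5}$$

Let $T$ be non-scalar and $\lambda\in\mathbb C$. Apply (5) to $(T-\lambda I)/\|T-\lambda I\|$. Since $V(T)=\lambda+V(T-\lambda I)$, scaling and translating gives curves in $V(T)$ of length at most $278850\,\|T-\lambda I\|$. The set $\mathbb CI$ is closed, so $\inf_\lambda\|T-\lambda I\|>0$. As $278850<3\cdot10^5=C$, we can choose $\lambda$ so nearly optimal that $278850\,\|T-\lambda I\|\le C\inf_\mu\|T-\mu I\|$.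

From now on $\|T\|\le1$ and $\lambda_i=f_i(Tx_i)$ with $(x_i,f_i)\in\Pi$, $i=0,1$. Let $Y$ be the closed span of the vectors $T^nx_i$, as in the proof of Theorem A, and write $f_i$ also for $f_i|_Y$.

**Step 2: choice of $S$ and $R$.** Let $H=\ell^2(\mathbb N_0\times\{0,1\})$ with basis $e_{n,i}$, and set
$$Se_{n,i}=2^{-n/2}T^nx_i,\qquad Re_{n,i}=\sqrt2\,e_{n+1,i}.$$
Since $\|T^nx_i\|\le1$, Cauchy–Schwarz gives $\|S\|\le\bigl(2\sum_{n\ge0}2^{-n}\bigr)^{1/2}=2$. The range contains all $T^nx_i$ and is dense in $Y$. The operator $R$ is $\sqrt2$ times an isometry, so $\|R\|=\sqrt2$. Moreover,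
$$SRe_{n,i}=\sqrt2\cdot2^{-(n+1)/2}T^{n+1}x_i=2^{-n/2}T^{n+1}x_i=TSe_{n,i},$$
so $TS=SR$. Lemma 1 applies to this $S$.

**Step 3: endpoints.** We prepare them so that the straight segment stays away from $\ker S$; a free choice of phase makes this possible. Let
$$w_0=e_{0,0}+S^*f_0,\qquad w_1=c\,(e_{0,1}+S^*f_1),$$
where $|c|=1$ is chosen so that $\operatorname{Re}f_0(Sw_1)\ge0$. Since $Se_{0,0}=x_0$, the point of $\Gamma$ corresponding to $w_0$ is $(e_{0,0},f_0)$. Since $S^*$ is conjugate-linear, $w_1=ce_{0,1}+S^*(\bar cf_1)$. Also $S(ce_{0,1})=cx_1$ and $\bar cf_1(cx_1)=1$, so the point of $\Gamma$ corresponding to $w_1$ is $(ce_{0,1},\bar cf_1)$. It gives the right value: $\bar cf_1(Tcx_1)=\lambda_1$.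

We have $\|w_i\|\le1+\|S^*\|\le3$. Further,
$$f_i\bigl(S(e_{0,i}+S^*f_i)\bigr)=f_i(x_i)+\langle S^*f_i,S^*f_i\rangle=1+\|S^*f_i\|^2\ge1,$$
so $f_0(Sw_0)\ge1$, and $\|Sw_1\|\ge|f_1(Sw_1)|\ge1$.

**Step 4: a lower bound for $\|Sh\|$ along the segment.** We shall divide by $\|Sh\|^2$, so we need it bounded below. Let $w(t)=(1-t)w_0+tw_1$, $0\le t\le1$. Since $\|f_0\|=1$,
$$\|Sw(t)\|\ge\operatorname{Re}f_0(Sw(t))\ge1-t .$$
Since $\|S(w_1-w_0)\|\le2\cdot6=12$,
$$\|Sw(t)\|\ge\|Sw_1\|-(1-t)\|S(w_1-w_0)\|\ge1-12(1-t).$$
If $1-t\ge\frac1{13}$, use the first bound; if $1-t\le\frac1{13}$, use the second. In both cases $\|Sw(t)\|\ge\frac1{13}$.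

Write $h=h(w(t))$, $g=g(w(t))$, $p=S^*g$. From $w(t)=h+S^*g$ and $\|g\|=\|Sh\|$,
$$\|Sw(t)\|\le\|Sh\|+\|S\|\|S^*\|\|g\|\le5\|Sh\| .$$
Hence $\|Sh\|\ge\frac1{65}$ for all $t$.

**Step 5: the curve.** Put
$$N(t)=g(TSh)=g(SRh)=\langle Rh,p\rangle,\qquad D(t)=\|Sh\|^2=g(Sh)=\langle h,p\rangle\ge65^{-2},$$
and $\lambda(t)=N(t)/D(t)$. The pair $(Sh/\|Sh\|,\,g/\|Sh\|)$ lies in $\Pi(Y)$, and its value $\frac{g}{\|Sh\|}\bigl(T\frac{Sh}{\|Sh\|}\bigr)$ is $\lambda(t)$. Extending the functional by Hahn–Banach as in the proof of Theorem A, we get $\lambda(t)\in V(T)$. By Step 3, $\lambda(0)=\lambda_0$ and $\lambda(1)=\lambda_1$, because $D(0)=D(1)=1$. Also $|N|\le\|g\|\|T\|\|Sh\|\le D$.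

**Step 6: Lipschitz estimate.** We bound the increments of $N$ and $D$ by Lemma 1(a), then that of the quotient. Since $(0,0)\in\Gamma$ is the pair corresponding to $w=0$, Lemma 1(a) with $w'=0$ gives
$$\|h\|^2+\|p\|^2\le\|w(t)\|^2\le9 .$$
Let primes denote values at $t'$, and let $\delta=\|w(t)-w(t')\|=|t-t'|\,\|w_1-w_0\|\le6|t-t'|$. From $N-N'=\langle R(h-h'),p\rangle+\langle Rh',p-p'\rangle$, Cauchy–Schwarz in $\mathbb R^2$ and Lemma 1(a),
$$|N-N'|\le\sqrt2\bigl(\|h-h'\|\|p\|+\|h'\|\|p-p'\|\bigr)\le\sqrt2\,\delta\,\bigl(\|p\|^2+\|h'\|^2\bigr)^{1/2}\le\sqrt2\,\sqrt{18}\,\delta=6\delta.$$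
The same computation without $R$ gives $|D-D'|\le\sqrt{18}\,\delta\le5\delta$. Now
$$\lambda(t)-\lambda(t')=\frac{N-N'}{D}+N'\,\frac{D'-D}{DD'},$$
and $|N'|\le D'$, so
$$|\lambda(t)-\lambda(t')|\le\frac{|N-N'|+|D-D'|}{D}\le11\cdot65^2\cdot\delta\le11\cdot65^2\cdot6\,|t-t'|=278850\,|t-t'| .$$
A curve on $[0,1]$ with Lipschitz constant $L$ has length at most $L$. This proves (5), and with it the first statement.

**Proof of Theorem C, second statement.** Here we replace $\inf_\lambda\|T-\lambda I\|$ by the size of $V(T)$ itself. Let $v(A)=\sup\{|z|:z\in V(A)\}$. The Bohnenblust–Karlin theorem (see Bonsall–Duncan, *Numerical Ranges of Operators on Normed Spaces and of Elements of Normed Algebras*, 1971) states that $\|A\|\le e\,v(A)$ for every bounded operator $A$ on a complex Banach space. Take any $\lambda\in V(T)$. Since $V(T-\lambda I)=V(T)-\lambda$,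
$$\|T-\lambda I\|\le e\,v(T-\lambda I)=e\sup_{z\in V(T)}|z-\lambda|\le e\operatorname{diam}V(T).$$
Hence $C\inf_{\mu}\|T-\mu I\|\le e\,C\operatorname{diam}V(T)$, and the curves of the first statement have length at most $e\,C\operatorname{diam}V(T)$. $\blacksquare$
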